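\title{Rainbow trees under bounded colorings: counterexamples to a conjectured formula}

\begin{abstract}
An edge coloring is $b$-bounded if no color is used more than $b$ times. For a finite tree $H$, let $\mathrm{AR}(H;b)$ be the least number of edges of a tree $T$ in which every $b$-bounded coloring produces a rainbow copy of $H$. Bohman, Frieze, Pikhurko and Smyth proved that $\mathrm{AR}(H;b)\le G(H;b)$, where $G(H;b)=\min_e\sum_f b^{d(e,f)}$ and $d$ is the distance in the line graph of $H$, and they conjectured equality. We show that equality fails for every $b\ge 2$, that $G-\mathrm{AR}$ is unbounded for each fixed $b\ge2$, and that $\mathrm{AR}/G$ can be arbitrarily small. The proof replaces colorings by matroids and uses trees that force one of two given subtrees more cheaply than the standard construction forces either one.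
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All graphs are finite, $e(T)$ is the number of edges of $T$, and $b$ is a positive integer. A coloring of the edges of a graph is \emph{$b$-bounded} if every color is used on at most $b$ edges, and a subgraph is \emph{rainbow} if its edges have pairwise distinct colors. For trees $H$ and $T$ we write $T\rightsquigarrow(H;b)$ if every $b$-bounded coloring of the edges of $T$ admits a rainbow subgraph isomorphic to $H$, and we set
\[
\mathrm{AR}(H;b)=\min\{e(T): T\rightsquigarrow(H;b)\}.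
\]
Thus $\mathrm{AR}(H;b)$ measures how large a host tree must be before an adversary, who may repeat each color $b$ times, can no longer spoil every copy of $H$.

The adversary has a simple local move. If an edge of $T$ has at most $b-1$ further edges at one of its ends, they can all receive the color of that edge, and then no rainbow path continues through that end. So a host tree built outward from a central edge should branch by a factor $b$ at each step, and an edge of $H$ at distance $d$ from the center should cost $b^d$ edges of $T$. To make this precise, let $d(e,f)$ be the distance between edges $e,f$ of $H$ as vertices of the line graph of $H$, and put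
\[
F(H,e;b)=\sum_{f\in E(H)}b^{d(e,f)},\qquad G(H;b)=\min_{e\in E(H)}F(H,e;b).
\]
Bohman, Frieze, Pikhurko and Smyth proved that for every tree $H$ with at least one edge and every edge $e$ of $H$ there is a tree with $F(H,e;b)$ edges that forces a rainbow $H$, so that $\mathrm{AR}(H;b)\le G(H;b)$. They conjectured that $\mathrm{AR}(H;b)=G(H;b)$ for all trees $H$. We take the problem from \cite{AR}: does equality hold for every tree $H$ with at least one edge and every $b$?

The simplest cases agree with the conjecture. For $b=1$ the admissible colorings are the injective ones, so $T\rightsquigarrow(H;1)$ means that $T$ contains $H$, and $\mathrm{AR}(H;1)=e(H)=G(H;1)$. For any $b$, a tree with at most $(e(H)-1)b$ edges can be colored with $e(H)-1$ colors, so $\mathrm{AR}(H;b)\ge (e(H)-1)b+1$; if some edge $e$ of $H$ meets all the others, as in a star or a path with three edges, then $F(H,e;b)=1+(e(H)-1)b$ and equality follows. Nevertheless the answer is negative as soon as $b\ge2$.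

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,fill,inner sep=1.2pt},level distance=8mm,level 1/.style={sibling distance=22mm},level 2/.style={sibling distance=7mm},level 3/.style={sibling distance=4mm}]
\node at (0,0) {}
  child {node {} child {node {} child {node {}} child {node {}}}}
  child {node {} child {node {} child {node {}}} child {node {} child {node {}}}};
\node at (5.5,0) {}
  child {node {} child {node {} child {node {}} child {node {}}} child {node {} child {node {}}}}
  child {node {} child {node {} child {node {}}} child {node {} child {node {}}} child {node {} child {node {}}}};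
\node[fill=none,above=1pt] at (0,0) {$v$};
\node[fill=none,above=1pt] at (5.5,0) {$v$};
\end{tikzpicture}
\caption{Two trees $H$ with $\mathrm{AR}(H;b)<G(H;b)$: a tree with $9$ edges for all $b\ge3$ (left) and a tree with $13$ edges for $b=2$ (right). Each consists of two subtrees of similar size joined at a vertex $v$ of degree two.}\label{fig:trees}
\end{figure}

\begin{theorem}\label{thm:main}
For every $b\ge2$ there is a tree $H$ with $\mathrm{AR}(H;b)<G(H;b)$. Explicitly:
\begin{itemize}
\item[(a)] If $b\ge3$ and $H$ is the $9$-edge tree on the left of Figure~\ref{fig:trees}, then $G(H;b)=2b^3+3b^2+3b+1$ and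
\[
\mathrm{AR}(H;b)\le G(H;b)-(b-1)\bigl(2b^2+b-(b+1)(b+1+\lfloor b/2\rfloor)\bigr)<G(H;b).
\]
For $b=3$ this reads $\mathrm{AR}(H;3)\le89<91=G(H;3)$.
\item[(b)] If $H$ is the $13$-edge tree on the right of Figure~\ref{fig:trees}, then $G(H;2)=53$ and $\mathrm{AR}(H;2)\le52$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:strong}
\begin{itemize}
\item[(i)] The equality $\mathrm{AR}(H;b)=G(H;b)$ holds for all trees $H$ if and only if $b=1$. For each fixed $b\ge2$, the difference $G(H;b)-\mathrm{AR}(H;b)$ is unbounded over trees $H$.
\item[(ii)] For every integer $\kappa\ge2$ there is a tree $H_\kappa$ with $4\kappa+4$ edges, independent of $b$, such that $\limsup_{b\to\infty}\mathrm{AR}(H_\kappa;b)/G(H_\kappa;b)\le1/\kappa$. Hence no bound $\mathrm{AR}\ge c\,G$ holds with an absolute constant $c>0$.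
\end{itemize}
\end{theorem}

Section~\ref{sec:planted} describes a host tree with $F(H,e;b)$ edges, and Section~\ref{sec:idea} shows for $b=3$ where it wastes edges. Sections~\ref{sec:matroids} and~\ref{sec:composition} reduce both theorems to the construction of small trees that force one of two subtrees; these are built in Sections~\ref{sec:gadgets} and~\ref{sec:large}. From now on $b\ge2$, and $b$ is suppressed from the notation where no confusion can arise.

\section{Planted trees and their blow-ups}\label{sec:planted}

A \emph{planted tree} is a tree with a distinguished vertex of degree one, the \emph{root}; the edge at the root is the \emph{root edge}. Every edge has an upper end (nearer the root) and a lower end, and the \emph{children} of an edge are the edges whose upper end is its lower end. A \emph{planted copy} of one planted tree in another is a copy that maps root to root, and therefore root edge to root edge. Let $S$ be a planted tree with root edge $e_0$. Its \emph{branches} $S_1,\dots,S_k$ are the planted trees that consist of a child of $e_0$ and everything below it. The \emph{weight} of $S$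 is $f(S)=F(S,e_0;b)$, and
\[
f(S)=1+b\sum_{i=1}^k f(S_i).
\]
For positive integers $d_1,\dots,d_k$, let $[d_1,\dots,d_k]$ be the planted tree whose root edge has $k$ children, the $i$-th of which has $d_i$ children, all of them leaf edges. Its weight is $1+bk+b^2\sum_i d_i$. For planted trees $A$ and $B$, let $A\vee B$ be the tree obtained by identifying their roots to one vertex $v$. The trees of Figure~\ref{fig:trees} are $[2]\vee[1,1]$ and $[2,1]\vee[1,1,1]$.

The \emph{blow-up} $Z_S$ is the planted tree defined recursively as follows: it has a root edge $z_S$, at whose lower end hang $b$ copies of $Z_{S_i}$ for each $i=1,\dots,k$. The recursion for $f$ gives $e(Z_S)=f(S)$. The root edges of the $b$ copies of one $Z_{S_i}$ at one vertex form a \emph{group}, and the edges of $Z_S$ other than $z_S$ are partitioned into groups of size $b$. For example, $Z_{[2]}=[2b,\dots,2b]$ with $b$ entries, and $Z_{[1,1]}=[b,\dots,b]$ with $2b$ entries.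

\begin{lemma}\label{lem:groups}
If a set $R$ of edges meets every group of $Z_S$, then $\{z_S\}\cup R$ contains a planted copy of $S$.
\end{lemma}

\begin{proof}
Induction on $e(S)$; if $S$ is a single edge there is nothing to prove. For each $i$, the set $R$ contains the root edge $z$ of one of the $b$ copies of $Z_{S_i}$ below $z_S$. The groups of that copy are groups of $Z_S$, so $\{z\}\cup R$ contains a planted copy of $S_i$ inside it. These copies of $S_1,\dots,S_k$ lie in distinct branches of $Z_S$, and together with $z_S$ they form a copy of $S$.
\end{proof}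

Blow-ups give a host tree with $F(H,e;b)$ edges, and the trees of this paper are modifications of it. Let $T_e$ consist of the edge $e$ and, for every planted subtree $S$ of $H$ hanging from an end of $e$, of $b$ copies of $Z_S$ hanging from the same end. Then $e(T_e)=1+b\sum_S f(S)=F(H,e;b)$, and $E(T_e)\setminus\{e\}$ is partitioned into groups of size $b$. In a $b$-bounded coloring, any $k$ groups contain $kb$ edges and so show at least $k$ colors, and together with $e$ they contain $kb+1$ edges and show at least $k+1$ colors. By Hall's theorem we can choose one edge from each group so that these edges and $e$ have distinct colors, and by Lemma~\ref{lem:groups} the chosen edges contain a copy of $H$.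

To beat $G$ we must know its value. For a join of two planted trees of similar weight, the best center is the root edge of the heavier one.

\begin{proposition}\label{prop:G}
If $f(A)\le f(B)<2f(A)$, then $G(A\vee B;b)=f(B)+bf(A)$.
\end{proposition}

\begin{proof}
Let $H=A\vee B$, and let $a_0,b_0$ be the root edges of $A$ and $B$. In a tree, $d(e,g)$ is one less than the number of edges of the shortest path containing $e$ and $g$. For $e\in E(A)$ and $g\in E(B)$ this path passes through $a_0$ and $b_0$, so $d(e,g)=d(e,a_0)+1+d(b_0,g)$. Hence $F(H,b_0;b)=f(B)+bf(A)$ and $F(H,a_0;b)=f(A)+bf(B)$, and the first is at most the second because $f(A)\le f(B)$. If $e\in E(A)\setminus\{a_0\}$, the edges of $B$ alone contribute at least $b^2f(B)$ to $F(H,e;b)$, and $b^2f(B)>(b+1)f(B)\ge f(B)+bf(A)$ since $b^2>b+1$. If $e\in E(B)\setminus\{b_0\}$, the edges of $A$ contribute at least $b^2f(A)$, and $b^2f(A)>f(B)+bf(A)$ since $(b^2-b)f(A)\ge2f(A)>f(B)$.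
\end{proof}

The hypothesis $f(B)<2f(A)$ is used only in the last case. Without some such bound the best center moves into $B$: if $A$ is an edge and $B$ a path with four edges, then $F$ is $1+2b+2b^2$ at the middle edge of $A\vee B$ and $1+2b+b^2+b^3$ at $b_0$.

\section{The idea, for $b=3$}\label{sec:idea}

Let $b=3$, $A=[2]$ and $B=[1,1]$, so that $f(A)=22$ and $f(B)=25$. The tree $T_{b_0}$ consists of $Z_B$ and three copies of $Z_A$ joined at $v$, and has $25+3\cdot22=91$ edges. Single out one copy of $Z_A$. The other two copies are there because the adversary can prevent us from using $z_A$ and $z_B$ together, for instance by giving them the same color. But we then have a choice. We may take $A$ from $Z_A$ and look for $B$ elsewhere, or take $B$ from $Z_B$ and look for $A$ elsewhere. So the two remaining pieces do not have to supply $A$; it is enough that they supply $A$ \emph{or} $B$. This weaker task is cheaper. The blow-ups $Z_A=[6,6,6]$ and $Z_B=[3,3,3,3,3,3]$ have $22$ and $25$ edges, while the following tree between them has $21$.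

\begin{example}\label{ex:b3}
Every $3$-bounded coloring of $U=[4,4,4,4]$ has a rainbow planted copy of $[2]$ or of $[1,1]$. Suppose not. Let the root edge have color $0$, let $g_1,\dots,g_4$ be its children, and let $D_j$ be the set of five edges formed by $g_j$ and its children. At most two further edges have color $0$, so the number $n$ of indices $j$ for which $g_j$ has a nonzero color is at least $2$. For such $j$ let $C_j$ be the set of nonzero colors on $D_j$. Then $|C_j|\le2$, since otherwise two children of $g_j$ complete a rainbow $[2]$. Also $|C_i\cup C_j|\le3$ for $i\neq j$, since otherwise $C_i$ and $C_j$ are disjoint pairs, and $g_i,g_j$ with one child each complete a rainbow $[1,1]$. So the $n$ sets $C_j$ contain at most $n+1$ colors: either all are singletons, or one is a pair and each other set adds at most one color to it. The corresponding $D_j$ contain $5n$ edges, of which at most $2-(4-n)=n-2$ have color $0$. Hence $4n+2\le3(n+1)$, so $n\le1$, a contradiction.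
\end{example}

Replacing two copies of $Z_A$ by $U$ gives a tree with $25+22+2\cdot21=89$ edges. The difficulty is that the copy found in $U$ has to be rainbow together with edges chosen from the groups of $Z_A$ and $Z_B$, and colors do not record this. Give $z_A,z_B$ the colors $1,2$ and the three children of $z_A$ the colors $1,2,2$: then $z_A$ and $z_B$ have different colors, but no rainbow copy of $A\vee B$ uses both. The right question about a set $Y$ of edges is whether it can be completed to a rainbow set by one edge from each group. The sets $Y$ with this property need not be the rainbow sets of any coloring. If $x,y,z$ have colors $1,2,3$ and there is one group, colored $1,2,3$, then every pair from $\{x,y,z\}$ can be completed, but the triple cannot. These sets are, however, the independent sets of a matroid, and the count in Example~\ref{ex:b3} survives when the number of colors is replaced by the rank.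

\section{Bounded matroids}\label{sec:matroids}

We recall what we need. A \emph{matroid} $M$ on a finite set $E$ is given by an integer-valued \emph{rank function} $r$ on subsets of $E$ with $r(\emptyset)=0$, with $r(X)\le r(X\cup\{x\})\le r(X)+1$, and with $r(X)+r(Y)\ge r(X\cup Y)+r(X\cap Y)$ (submodularity). A set $X$ is \emph{independent} if $r(X)=|X|$. A \emph{basis} of $X$ is a maximal independent subset of $X$; it has $r(X)$ elements, so every independent subset of $X$ extends to an independent subset of size $r(X)$. The \emph{closure} $\operatorname{cl}(X)=\{x:r(X\cup\{x\})=r(X)\}$ has the same rank as $X$, and $X\subseteq\operatorname{cl}(Y)$ implies $\operatorname{cl}(X)\subseteq\operatorname{cl}(Y)$. A \emph{loop} is an element of rank $0$; it lies in every closure. Two non-loops $x,y$ are \emph{parallel} if $r(\{x,y\})=1$, and then $r(X\cup\{x\})=r(X\cup\{y\})=r(X\cup\{x,y\})$ for all $X$. The \emph{restriction} $M|E'$ to $E'\subseteq E$ has the same rank function. The \emph{contraction} $M/Y$ is the matroid on $E\setminus Y$ with rank function $X\mapsto r(X\cup Y)-r(Y)$; if $Y$ is independent in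 $M$ and $P$ is independent in $M/Y$, then $Y\cup P$ is independent in $M$. Two consequences of the axioms are used repeatedly.
\begin{itemize}
\item[(S)] If $X\subseteq W$, then $r(W\cup D)-r(W)\le r(X\cup D)-r(X)$. This is submodularity for the sets $W$ and $X\cup D$, whose intersection contains $X$.
\item[(B)] If $D_1,\dots,D_q$ are disjoint, $r(\bigcup_i D_i)=\sum_i r(D_i)$, and $I_i$ is a basis of $D_i$, then $\bigcup_i I_i$ is independent. Indeed, its closure contains $\bigcup_i D_i$, so its rank is at least its size.
\end{itemize}

\begin{theorem}[Rado's theorem]\label{thm:rado}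
In a matroid with rank function $r$, a family $(\Gamma_i)_{i\in[m]}$ of subsets has an independent transversal, that is, distinct elements $\gamma_i\in\Gamma_i$ forming an independent set, if and only if $r(\bigcup_{i\in K}\Gamma_i)\ge|K|$ for all $K\subseteq[m]$.
\end{theorem}

\begin{definition}
A matroid has \emph{excess at most $q$} if $|X|\le b\,r(X)+q$ for all $X$, and it is \emph{$b$-bounded} if it has excess at most $0$. For planted trees $U,A,B$ we write $U\to\{A,B\}$ if for every $b$-bounded matroid on $E(U)$ the tree $U$ contains a planted copy of $A$ or of $B$ whose edge set is independent.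
\end{definition}

A coloring $c$ defines a matroid with $r(X)=|c(X)|$; submodularity holds because $c(X\cap Y)\subseteq c(X)\cap c(Y)$. Its independent sets are the rainbow sets, and it is $b$-bounded when $c$ is. A matroid of excess at most $q$ has at most $q$ loops; in particular a $b$-bounded matroid has none. If $M$ is $b$-bounded and $x$ is an element, then $N=M/x$ satisfies $|X|+1\le b(r_N(X)+1)$, so
\begin{equation}\label{eq:contract}
M/x\ \text{has excess at most } b-1 .
\end{equation}
For a coloring this says that the color of $x$ may spoil $b-1$ other edges. Such an excess cannot be present in too many disjoint places at once.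

\begin{lemma}\label{lem:split}
Let $N$ have excess at most $q-1$, and let $E_1,\dots,E_q$ be disjoint subsets of its ground set. Then $N|E_i$ is $b$-bounded for some $i$.
\end{lemma}

\begin{proof}
Otherwise there are $X_i\subseteq E_i$ with $|X_i|\ge b\,r(X_i)+1$ for all $i$, and $X=\bigcup_iX_i$ satisfies $|X|\ge b\sum_ir(X_i)+q\ge b\,r(X)+q$.
\end{proof}

The next lemma constructs the matroid announced in Section~\ref{sec:idea}. It removes the groups from the picture, at no cost in boundedness.

\begin{lemma}\label{lem:absorb}
Let $M$ be a $b$-bounded matroid on $E_1\sqcup\Gamma_1\sqcup\dots\sqcup\Gamma_m$ with $|\Gamma_i|=b$ for all $i$. For $K\subseteq[m]$ let $\Gamma_K=\bigcup_{i\in K}\Gamma_i$, and for $X\subseteq E_1$ let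
\[
\rho(X)=\min_{K\subseteq[m]}\bigl(r(X\cup\Gamma_K)-|K|\bigr).
\]
Then $\rho$ is the rank function of a $b$-bounded matroid $M'$ on $E_1$. If $Y$ is independent in $M'$, there is a transversal $R$ of $(\Gamma_i)$ such that $Y\cup R$ is independent in $M$.
\end{lemma}

\begin{proof}
Since $M$ is $b$-bounded and $|\Gamma_K|=b|K|$, we have $r(X\cup\Gamma_K)-|K|\ge(|X|+b|K|)/b-|K|=|X|/b$. So $|X|\le b\rho(X)$; this is the only place where the size of the groups is used. The choice $K=\emptyset$ gives $\rho(X)\le r(X)\le|X|$, and therefore $\rho(\emptyset)=0$. For each $K$, adding an element to $X$ raises $r(X\cup\Gamma_K)-|K|$ by $0$ or $1$, so the same holds for the minimum. For submodularity, let $K_1,K_2$ attain the minimum for $X_1,X_2$. As the sets $E_1,\Gamma_1,\dots,\Gamma_m$ are disjoint, $(X_1\cup\Gamma_{K_1})\cap(X_2\cup\Gamma_{K_2})=(X_1\cap X_2)\cup\Gamma_{K_1\cap K_2}$. Submodularity of $r$ and $|K_1|+|K_2|=|K_1\cup K_2|+|K_1\cap K_2|$ give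
\begin{align*}
\rho(X_1)+\rho(X_2)&\ge r\bigl(X_1\cup X_2\cup\Gamma_{K_1\cup K_2}\bigr)-|K_1\cup K_2|\\
&\qquad+r\bigl((X_1\cap X_2)\cup\Gamma_{K_1\cap K_2}\bigr)-|K_1\cap K_2|\\
&\ge\rho(X_1\cup X_2)+\rho(X_1\cap X_2).
\end{align*}
Finally, let $\rho(Y)=|Y|$. Then $r(Y)=|Y|$, and $r_{M/Y}(\Gamma_K)=r(Y\cup\Gamma_K)-|Y|\ge\rho(Y)+|K|-|Y|=|K|$ for all $K$. Theorem~\ref{thm:rado} gives a transversal $R$ independent in $M/Y$, and $Y\cup R$ is independent in $M$.
\end{proof}

\section{The composition}\label{sec:composition}

\begin{proposition}\label{prop:comp}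
Let $U\to\{A,B\}$, and let $T$ be obtained by identifying the roots of $Z_A$, $Z_B$ and $b-1$ copies $U_1,\dots,U_{b-1}$ of $U$ to one vertex $v$. Then $T\rightsquigarrow(A\vee B;b)$. Hence
\[
\mathrm{AR}(A\vee B;b)\le f(A)+f(B)+(b-1)e(U).
\]
\end{proposition}

\begin{proof}
Let $M$ be the matroid of a $b$-bounded coloring of $T$. Apply Lemma~\ref{lem:absorb} to all groups of $Z_A$ and $Z_B$. This gives a $b$-bounded matroid $M'$, with rank function $\rho$, on $\{z_A,z_B\}\cup\bigcup_iE(U_i)$.

Suppose first that $\{z_A,z_B\}$ is independent in $M'$. Then $\{z_A,z_B\}\cup R$ is rainbow for some transversal $R$ of the groups. By Lemma~\ref{lem:groups} it contains a planted copy of $A$ in $Z_A$ and a planted copy of $B$ in $Z_B$, which form a rainbow $A\vee B$.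

Otherwise $z_A$ and $z_B$ are parallel in $M'$, which has no loops. Let $N=M'/z_A$. Because two elements share one unit of rank, we gain one over \eqref{eq:contract}: for $X\subseteq\bigcup_iE(U_i)$,
\[
|X|+2\le b\,\rho(X\cup\{z_A,z_B\})=b\,\rho(X\cup\{z_A\})=b\,(r_N(X)+1).
\]
So the restriction of $N$ to $\bigcup_iE(U_i)$ has excess at most $b-2$, and this is why $b-1$ copies of $U$ suffice: by Lemma~\ref{lem:split}, $N|E(U_i)$ is $b$-bounded for some $i$. Since $U\to\{A,B\}$, the tree $U_i$ contains a planted copy $P$ of $A$ or of $B$ that is independent in $N$. Then $P\cup\{z_A\}$ is independent in $M'$, and so is $P\cup\{z_B\}$, because $z_A$ and $z_B$ are parallel. If $P$ is a copy of $A$, take a transversal $R$ such that $P\cup\{z_B\}\cup R$ is rainbow; this set contains $P$ and a planted copy of $B$ in $Z_B$, hence a copy of $A\vee B$. If $P$ is a copy of $B$, take $R$ such that $P\cup\{z_A\}\cup R$ is rainbow and use the planted copy of $A$ in $Z_A$.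
\end{proof}

The property $U\to\{A,B\}$ was applied to $N|E(U_i)$, a matroid produced by Lemma~\ref{lem:absorb} and not by a coloring; this is why the property is defined for all $b$-bounded matroids. Propositions~\ref{prop:G} and~\ref{prop:comp} together give the bound used in the rest of the paper.

\begin{corollary}\label{cor:gap}
If $U\to\{A,B\}$ and $f(A)\le f(B)<2f(A)$, then
\[
\mathrm{AR}(A\vee B;b)\le G(A\vee B;b)-(b-1)\bigl(f(A)-e(U)\bigr).
\]
\end{corollary}

The choice $U=Z_A$ is always possible: Lemma~\ref{lem:absorb} with $E_1=\{z_A\}$ and Lemma~\ref{lem:groups} give $Z_A\to\{A,B\}$. It yields only $\mathrm{AR}\le G$. We need $U$ with $e(U)<f(A)$.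

\section{Forcing one of two trees with fewer edges}\label{sec:gadgets}

In this section $U=[L_1,\dots,L_p]$. Let $e_0$ be its root edge, $g_1,\dots,g_p$ the children of $e_0$, $P_j$ the set of the $L_j$ children of $g_j$, and $D_j=\{g_j\}\cup P_j$. Given a $b$-bounded matroid on $E(U)$, let $N$ be its contraction by $e_0$; the rank $r$ and all matroid notions refer to $N$. By \eqref{eq:contract},
\begin{equation}\label{eq:excess}
|X|\le b\,r(X)+b-1\qquad\text{for all }X\subseteq E(U)\setminus\{e_0\}.
\end{equation}
A set independent in $N$ stays independent in the original matroid when $e_0$ is added. So $k$ distinct edges $g_j$, together with $d_1,\dots,d_k$ of their respective children, yield an independent planted copy of $[d_1,\dots,d_k]$ as soon as they are independent in $N$. Let $J$ be the set of $j$ such that $g_j$ is not a loop, and $n=|J|$. For $j\in J$, the set $D_j$ has a basis containing $g_j$.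

Both proofs below follow Example~\ref{ex:b3}: if neither tree appears, then $\bigcup_{j\in J}D_j$ has rank only slightly above $n$, which \eqref{eq:excess} forbids.

\subsection{The trees $[2]$ and $[1,1]$}

\begin{lemma}\label{lem:gadget3}
Let $t,s\ge0$ be integers with $(t+1)(s+1)\ge b+1$, and let $U=[b+s,\dots,b+s]$ with $b+t$ entries. Then $U\to\{[2],[1,1]\}$.
\end{lemma}

The extreme choices $(t,s)=(0,b)$ and $(b,0)$ are the blow-ups $Z_{[2]}$ and $Z_{[1,1]}$. The gain comes from the points of the hyperbola $(t+1)(s+1)=b+1$ between them.

\begin{proof}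
Suppose that neither copy exists. By \eqref{eq:excess} there are at most $b-1$ loops, so $n\ge t+1$. For $j\in J$ we have $r(D_j)\le2$: otherwise a basis of $D_j$ containing $g_j$ contains two elements of $P_j$, which gives $[2]$. For distinct $i,j\in J$ we have $r(D_i\cup D_j)\le3$: otherwise $r(D_i\cup D_j)=4$ and $r(D_i)=r(D_j)=2$, and by (B) bases $\{g_i,y_i\}$ of $D_i$ and $\{g_j,y_j\}$ of $D_j$ have an independent union, which gives $[1,1]$.

It follows that $r(\bigcup_{j\in J}D_j)\le n+1$. If every $D_j$ with $j\in J$ has rank $1$, the rank is at most $n$. Otherwise fix $i\in J$ with $r(D_i)=2$ and add the other $n-1$ sets one at a time; by (S) each raises the rank by at most $r(D_i\cup D_j)-r(D_i)\le1$. Now apply \eqref{eq:excess} to the union of $\bigcup_{j\in J}D_j$ with the loops among the $g_j$. This set contains all $b+t$ edges $g_j$ and $n(b+s)$ leaf edges, so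
\[
(b+t)+n(b+s)\le b(n+1)+b-1,\qquad\text{that is,}\qquad t+ns\le b-1 .
\]
With $n\ge t+1$ this gives $(t+1)(s+1)\le b$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $A=[2]$ and $B=[1,1]$. Then $f(A)=1+b+2b^2$ and $f(B)=1+2b+2b^2$, so $f(A)\le f(B)<2f(A)$, and Proposition~\ref{prop:G} gives $G(A\vee B;b)=f(B)+bf(A)=2b^3+3b^2+3b+1$. Take $t=1$ and $s=\lfloor b/2\rfloor$ in Lemma~\ref{lem:gadget3}; then $(t+1)(s+1)$ is $b+1$ or $b+2$. We have $e(U)=1+(b+1)(b+1+\lfloor b/2\rfloor)$, so
\[
f(A)-e(U)=2b^2+b-(b+1)(b+1+\lfloor b/2\rfloor).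
\]
For $b=3$ this is $21-20=1$. For $b\ge4$ it is at least $2b^2+b-(b+1)(\tfrac32b+1)=\tfrac12(b^2-3b-2)>0$. Corollary~\ref{cor:gap} finishes the proof.
\end{proof}

\subsection{The trees $[2,1]$ and $[1,1,1]$ for $b=2$}

For $b=2$, Lemma~\ref{lem:gadget3} gives nothing. There $f([2])=11$ and $e(U)=1+(2+t)(3+s)$ with $(t+1)(s+1)\ge3$, and this is at least $11$ for $t=0$ and at least $13$ for $t\ge1$. We attach one more path to each tree. The blow-ups are now $Z_{[2,1]}=[4,4,2,2]$ with $17$ edges and $Z_{[1,1,1]}=[2,2,2,2,2,2]$ with $19$ edges, and there is room for a tree with $16$ edges.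

\begin{lemma}\label{lem:gadget2}
For $b=2$ we have $[3,3,3,2]\to\{[2,1],[1,1,1]\}$.
\end{lemma}

\begin{proof}
Here $|P_1|=|P_2|=|P_3|=3$, $|P_4|=2$, and \eqref{eq:excess} reads $|X|\le2r(X)+1$. Suppose that neither copy exists, and let $R=r(\bigcup_{j\in J}D_j)$. There is at most one loop, so $n\in\{3,4\}$. If $n=4$, then $15\le2R+1$ and $R\ge7$. If $n=3$ and $g_h$ is the loop, then $\bigcup_{j\in J}D_j\cup\{g_h\}$ has $15-|P_h|\ge12$ elements and rank $R$, so $R\ge6$. In both cases $R\ge n+3$. We shall prove $R\le n+2$, using the following facts.
\begin{itemize}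
\item[(F0)] A set of rank $2$ has at most $5$ elements.
\item[(F1)] For distinct $i,j\in\{1,2,3\}$ we have $r(D_i\cup D_j)\ge4$, since $|D_i\cup D_j|=8$.
\item[(F2)] If $\{g_i,g_j\}$ is independent and neither $P_i$ nor $P_j$ is contained in $\operatorname{cl}\{g_i,g_j\}$, then $r(D_i\cup D_j)\le4$.
\end{itemize}
Fact (F2) is where the absence of $[2,1]$ enters. To prove it, work in $N/\{g_i,g_j\}$, where each of $P_i,P_j$ contains a non-loop, and suppose that a basis $I$ of $P_i\cup P_j$ has at least three elements. If $I$ meets both sets, it contains a triple that meets both. If $I\subseteq P_i$, say, take a non-loop $y\in P_j$ and extend $\{y\}$ to a basis of $I\cup\{y\}$, which again contains such a triple. An independent triple meeting both sets has two elements in one and one in the other, so with $g_i,g_j$ it gives $[2,1]$. Hence $P_i\cup P_j$ has rank at most $2$ in the contraction, which is the claim.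

\emph{Case I: $r(D_j)\le2$ for all $j\in J$.} For distinct $i,j,k\in J$ we have $r(D_i\cup D_j\cup D_k)\le5$: otherwise the rank is $6$, each of the three sets has rank $2$, and (B) gives $[1,1,1]$. If $n=3$, then $R\le5$. If $n=4$, submodularity for $D_1\cup D_2\cup D_3$ and $D_1\cup D_2\cup D_4$, with (F1), gives $R\le5+5-4=6$.

\emph{Case II: $r(D_i)\ge3$ for some $i\in J$.} A single set $D_i$ of high rank does not produce $[2,1]$; it needs a second index to which (F2) applies. Let $K=\{k\in J:g_k\notin\operatorname{cl}(g_i)\}$ and $Q=J\setminus(K\cup\{i\})$, so that $g_h$ is parallel to $g_i$ for $h\in Q$, and $n=|K|+|Q|+1$. The set $\{g_1,\dots,g_4\}$ has four elements and hence rank at least $2$, so $K\ne\emptyset$. For every $k\in K$ the pair $\{g_i,g_k\}$ is independent, and $P_i\not\subseteq\operatorname{cl}\{g_i,g_k\}$ because $r(D_i)\ge3$.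

\emph{Step 1: some $k\in K$ has $P_k\not\subseteq\operatorname{cl}\{g_i,g_k\}$.} Suppose that $D_k\subseteq\operatorname{cl}\{g_i,g_k\}$ for all $k\in K$. If $K$ contains some $k\in\{1,2,3\}$, then $\operatorname{cl}\{g_i,g_k\}$ contains the five elements of $D_k\cup\{g_i\}$, and by (F0) no others. So no $g_h$ with $h\notin\{i,k\}$ is a loop or parallel to $g_i$. Hence $K=\{1,2,3,4\}\setminus\{i\}$, which contains two distinct indices $k,k'\in\{1,2,3\}$. Then $D_k\cup D_{k'}\subseteq\operatorname{cl}\{g_i,g_k,g_{k'}\}$ has rank at most $3$, contrary to (F1). Therefore $K=\{4\}$, $i\ne4$, and $g_1,g_2,g_3\in\operatorname{cl}(g_i)$. But then $\operatorname{cl}\{g_i,g_4\}$ contains the six elements of $\{g_1,g_2,g_3\}\cup D_4$, contrary to (F0).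

\emph{Step 2: for $k$ as in Step 1, the set $W=D_k\cup D_i\cup\bigcup_{h\in Q}D_h$ has rank at most $|Q|+4$.} Let $\Phi=\operatorname{cl}\{g_i,g_k\}$, let $r'$ be the rank function of $N/\{g_i,g_k\}$, and let $a=r'(P_k)\ge1$. By (F2), $r'(P_i\cup P_k)\le2$, and in particular $a\le2$. Let $h\in Q$. Since $g_h$ is parallel to $g_i$, the pair $\{g_h,g_k\}$ is independent with closure $\Phi$, and $r'(P_h\cup P_k)=r(D_h\cup D_k)-2$. If $P_h\not\subseteq \Phi$, this is at most $2$ by (F2); if $P_h\subseteq \Phi$, it equals $a\le2$. Starting from $P_k$ and adding $P_i$ and the sets $P_h$ one at a time, we get from (S)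
\[
r'\Bigl(P_k\cup P_i\cup\bigcup_{h\in Q}P_h\Bigr)\le a+(|Q|+1)(2-a)\le|Q|+2 ,
\]
the middle term being $|Q|+2$ for $a=1$ and $2$ for $a=2$. All $g_h$ with $h\in Q$ lie in $\Phi$, so $r(W)\le|Q|+4$.

\emph{Step 3: each $l\in K\setminus\{k\}$ satisfies $r(D_i\cup D_l)\le r(D_i)+1$.} If $P_l\subseteq\operatorname{cl}\{g_i,g_l\}$, then $D_l\subseteq\operatorname{cl}(D_i\cup\{g_l\})$. Otherwise (F2) gives $r(D_i\cup D_l)\le4\le r(D_i)+1$.

Since $D_i\subseteq W$, adding the sets $D_l$ to $W$ one at a time raises the rank by at most $1$ each, by (S) and Step 3. Hence $R\le|Q|+4+(|K|-1)=n+2$.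
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Let $b=2$, $A=[2,1]$, $B=[1,1,1]$ and $U=[3,3,3,2]$. Then $f(A)=1+4+12=17$, $f(B)=1+6+12=19<34$ and $e(U)=1+4+11=16$. Proposition~\ref{prop:G} gives $G(A\vee B;2)=19+2\cdot17=53$, and Proposition~\ref{prop:comp} with Lemma~\ref{lem:gadget2} gives $\mathrm{AR}(A\vee B;2)\le17+19+16=52$.
\end{proof}

\section{Large gaps and small ratios}\label{sec:large}

\subsection{The difference $G-\mathrm{AR}$ for fixed $b$}

Lengthening the stems of $A$ and $B$ multiplies the saving by $b$. For a planted tree $A$, let $A^+$ be obtained by attaching a new root edge $e'$ above the root of $A$. For a planted tree $U$, let $U^{\ast}$ consist of a new root edge $e'$ at whose lower end hang $b$ copies of $U$.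

\begin{lemma}\label{lem:lift}
If $U\to\{A,B\}$, then $U^{\ast}\to\{A^+,B^+\}$.
\end{lemma}

\begin{proof}
Let $M$ be a $b$-bounded matroid on $E(U^{\ast})$. By \eqref{eq:contract}, $N=M/e'$ has excess at most $b-1$, so by Lemma~\ref{lem:split} its restriction to one of the $b$ copies of $U$ is $b$-bounded. That copy contains a planted copy $P$ of $A$ or $B$ independent in $N$, and $P\cup\{e'\}$ is a planted copy of $A^+$ or $B^+$ independent in $M$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(i)]
The case $b=1$ was settled in Section~\ref{sec:intro}, and Theorem~\ref{thm:main} shows that equality fails for $b\ge2$. Fix $b\ge2$ and let $(A,B,U)$ be the triple of Section~\ref{sec:gadgets} for this $b$, so that $f(A)-e(U)\ge1$. We have $f(A^+)=1+bf(A)$ and $e(U^{\ast})=1+be(U)$, hence $f(A^+)-e(U^{\ast})=b(f(A)-e(U))$. Moreover $f(A)\le f(B)<2f(A)$ implies $f(A^+)\le f(B^+)=1+bf(B)<2+2bf(A)=2f(A^+)$. After $s$ applications of Lemma~\ref{lem:lift}, Corollary~\ref{cor:gap} gives a tree with $G-\mathrm{AR}\ge(b-1)b^s(f(A)-e(U))\ge b^s$.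
\end{proof}

\subsection{The ratio $\mathrm{AR}/G$ for large $b$}

For large $b$ it pays to stay near the middle of the hyperbola. With $t=s=\lceil\sqrt b\,\rceil$, Lemma~\ref{lem:gadget3} gives $e(U)=b^2+O(b^{3/2})$, about half of $f([2])$, so the $9$-edge tree has $\mathrm{AR}\le b^3+O(b^{5/2})$ while $G\ge2b^3$. To replace $1/2$ by $1/\kappa$ one would try $A=[\kappa]$ and $B=[1,\dots,1]$ with $\kappa$ entries, both of weight about $\kappa b^2$. The following remark shows that a tree of the form $[L,\dots,L]$ then saves little.

\begin{remark}
Let $U=[L,\dots,L]$ with $p$ entries and $U\to\{[\kappa],[1,\dots,1]\}$. Then $p\ge b$, since otherwise all $g_j$ can take the color of $e_0$, and $L\ge b$, since otherwise each $D_j$ can be monochromatic. Also $p\ge\kappa b$ or $L>(\kappa-1)b$: if both fail, give $b-1$ of the $g_j$ the color of $e_0$, use at most $\kappa-1$ colors on the other $g_j$ and at most $\kappa-1$ new colors on each $P_j$, and neither tree is rainbow. Hence $e(U)>pL\ge(\kappa-1)b^2$.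
\end{remark}

We want the expensive edges, those with about $\kappa b$ children, to be few. Directly below $e_0$ this is impossible, because up to $b-1$ of them can take the color of $e_0$. One level further down, they have to be spoiled below every usable child of $e_0$, and this exhausts the bound \eqref{eq:contract} even when each child of $e_0$ has only about $\sqrt b$ of them. So we insert a level.

Fix $\kappa\ge2$. Let $A$ be the planted tree that consists of a path of three edges from the root and $\kappa$ leaf edges at its lower end. Let $B$ be the planted tree whose root edge carries $\kappa$ paths of three edges at its lower end. For integers $t,m\ge1$, let $U$ be the planted tree whose root edge $e_0$ has $b+t$ children $g_1,\dots,g_{b+t}$, each of which has $b+m$ children: $m$ \emph{big} ones, each with $\kappa b$ leaf edges as children, and $b$ \emph{small} ones, each with $b$ leaf edges as children.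

\begin{lemma}\label{lem:kappa}
If $(t+1)(m+1)\ge2(\kappa-1)b+1$, then $U\to\{A,B\}$.
\end{lemma}

\begin{proof}
Let $M$ be a $b$-bounded matroid on $E(U)$. We first remove the leaf edges. Split the leaf edges below each big edge into $\kappa$ groups of size $b$, and let the leaf edges below each small edge form one group. Lemma~\ref{lem:absorb} gives a $b$-bounded matroid $M'$ on the remaining edges, and a transversal of the groups contains $\kappa$ children of every big edge and one child of every small edge. So it suffices to find a set independent in $M'$ of one of two forms: $\{e_0,g_j,c\}$ with $c$ a big child of $g_j$, which yields $A$; or $\{e_0\}\cup\{g_j,c_j:j\in I\}$ with $|I|=\kappa$ and $c_j$ a child of $g_j$, which yields $B$.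

Suppose that neither exists. Let $N=M'/e_0$, which has excess at most $b-1$; rank and closure refer to $N$. Let $J$ be the set of $j$ such that $g_j$ is not a loop, and $n=|J|$. There are at most $b-1$ loops, so $n\ge t+1$. Since the first form does not occur, all big children of $g_j$ lie in $\operatorname{cl}(g_j)$ for $j\in J$. Choose $I\subseteq J$ and children $c_j$ of $g_j$ for $j\in I$ such that $\{g_j,c_j:j\in I\}$ is independent and $k=|I|$ is as large as possible. Since the second form does not occur, $k\le\kappa-1$. Let $V$ be the closure of this set, of rank $2k$, and let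
\[
J'=\{j\in J:g_j\in V\}\supseteq I,\qquad J''=J\setminus J',\qquad n'=|J'|,\qquad n''=|J''|.
\]
For $j\in J'$, the big children of $g_j$ lie in $\operatorname{cl}(g_j)\subseteq V$. For $j\in J''$, all children of $g_j$ lie in $\operatorname{cl}(V\cup\{g_j\})$: a child $c$ outside it could be added, with $g_j$, to the chosen independent set, contrary to the maximality of $k$.

Let $X$ consist of the loops among the $g_j$, of $g_j$ and its big children for $j\in J'$, and of $g_j$ and all its children for $j\in J''$. Then $X\subseteq\operatorname{cl}(V\cup\{g_j:j\in J''\})$, so $r(X)\le2k+n''$ and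
\[
(b+t-n)+n'(1+m)+n''(1+b+m)=|X|\le b(2k+n'')+b-1 .
\]
The left side equals $b+t+nm+n''b$. The terms $n''b$ cancel: the unit of rank that $g_j$ contributes for $j\in J''$ is used up by its $b$ small children. What remains is $t+nm\le2kb-1\le2(\kappa-1)b-1$. With $n\ge t+1$ this gives $(t+1)(m+1)\le2(\kappa-1)b$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(ii)]
Let $H_\kappa=A\vee B$; it has $(\kappa+3)+(3\kappa+1)=4\kappa+4$ edges. The weights are
\[
f(A)=1+b+b^2+\kappa b^3,\qquad f(B)=1+\kappa(b+b^2+b^3),
\]
so $0\le f(B)-f(A)=(\kappa-1)(b+b^2)\le(\kappa-1)b^3<f(A)$ for $b\ge2$. By Proposition~\ref{prop:G}, $G(H_\kappa;b)=f(B)+bf(A)\ge\kappa b^4$. Take $t=m=\lceil\sqrt{2\kappa b}\,\rceil$; then $(t+1)(m+1)>2\kappa b\ge2(\kappa-1)b+1$, and Lemma~\ref{lem:kappa} applies. Each $g_j$ has $b+t$ children and $\kappa tb+b^2$ grandchildren, so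
\[
e(U)=1+(b+t)(1+b+t+\kappa tb+b^2)=b^3+O_\kappa(b^{5/2}),
\]
because $t=O_\kappa(b^{1/2})$. Proposition~\ref{prop:comp} and $f(A)+f(B)=O_\kappa(b^3)$ give
\[
\mathrm{AR}(H_\kappa;b)\le f(A)+f(B)+(b-1)e(U)=b^4+O_\kappa(b^{7/2}).
\]
Dividing by $G(H_\kappa;b)\ge\kappa b^4$ yields $\limsup_{b\to\infty}\mathrm{AR}(H_\kappa;b)/G(H_\kappa;b)\le1/\kappa$. Given $c>0$, choose $\kappa>1/c$; then $\mathrm{AR}(H_\kappa;b)<c\,G(H_\kappa;b)$ for all large $b$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{AR}
\emph{An Anti-Ramsey Condition On Trees},
\texttt{https://www.combinatorics.org/ojs/index.php/eljc/article/download/v15i1r24/pdf}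

\end{thebibliography}
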